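# Integers composed of prescribed primes: isolated elements and finite additive summands

## The sets $\mathcal R(\mathcal P)$, additive decompositions, and a growth condition

Throughout, $\mathbb N$ is the set of positive integers, $\mathbb N_0=\mathbb N\cup\{0\}$, and $\mathbb P$ is the set of primes.

**Definition (integers composed of given primes).** For $\mathcal P\subset\mathbb P$ put
$$\mathcal R(\mathcal P)=\{n\in\mathbb N:\ p\mid n,\ p\in\mathbb P\ \Rightarrow\ p\in\mathcal P\},$$
the set of positive integers all of whose prime factors lie in $\mathcal P$. Always $1\in\mathcal R(\mathcal P)$. We write $P(x)=|\{p\le x:\ p\in\mathcal P\}|$ for the counting function of $\mathcal P$, and $\pi(x)$ when $\mathcal P=\mathbb P$.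

*Example.* $\mathcal R(\{2\})=\{1,2,4,8,\dots\}$, $\mathcal R(\{2,3\})=\{1,2,3,4,6,8,9,12,16,\dots\}$, $\mathcal R(\mathbb P\setminus\{2\})$ is the set of odd positive integers, and $\mathcal R(\emptyset)=\{1\}$. The set $\mathcal R(\mathcal P)$ is closed under multiplication, and it is infinite as soon as $\mathcal P\ne\emptyset$.

**Definition (a-decomposition).** An *additive decomposition*, or *a-decomposition*, of $\mathcal A\subset\mathbb N_0$ is a representation
$$\mathcal A=\mathcal B+\mathcal C=\{b+c:\ b\in\mathcal B,\ c\in\mathcal C\},\qquad \mathcal B,\mathcal C\subset\mathbb N_0,\quad |\mathcal B|\ge2,\ |\mathcal C|\ge 2 .$$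

*Example.* Let $\mathcal B$ be the set of those $n\in\mathbb N_0$ whose binary digits in odd positions all vanish, and $\mathcal C$ the set of those whose binary digits in even positions all vanish. Then $\mathbb N_0=\mathcal B+\mathcal C$, with both summands infinite.

**Definition (a-F-decomposition).** If $\mathcal A$ is infinite and $\mathcal B$ or $\mathcal C$ is finite, an a-decomposition $\mathcal A=\mathcal B+\mathcal C$ is called an *a-F-decomposition*.

*Example.* The odd positive integers are $\{1,3\}+\{0,4,8,12,\dots\}$.

**Definition (a-F-primitive).** A set $\mathcal A$ is *a-F-primitive* if it has no a-F-decomposition.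

*Example.* The set $\{1,2,4,8,\dots\}$ is a-F-primitive. Suppose it were $\mathcal B+\mathcal C$ with $\mathcal B$ finite, and let $b<b'$ be in $\mathcal B$. The set $\mathcal C$ must be infinite, so there is $c\in\mathcal C$ with $c>b'-b$. Then $b+c$ and $b'+c$ are two powers of $2$, both larger than their difference $b'-b$. But two powers $2^i<2^j$ differ by at least $2^i$, a contradiction. A finite set such as $\mathcal R(\emptyset)=\{1\}$ is a-F-primitive for the trivial reason that a-F-decompositions are defined for infinite sets only.

**Definition (the relation $\ll$).** $P(x)\ll f(x)$ means that there is a constant $c>0$ with $P(x)\le cf(x)$ for all sufficiently large $x$.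

*Example.* By Chebyshev's theorem, $x/\log x\ll\pi(x)\ll x/\log x$. Hence $\pi(x)\not\ll x/(\log x)^2$: the quotient of the two functions is at least a constant times $\log x$ for large $x$.

Here is the problem, which comes from the paper "On Additive And Multiplicative Decompositions Of Sets Of Integers Composed From A Given Set Of Primes, I. (Additive Decompositions.)", http://real.mtak.hu/132611/1/segysegIII_revised.pdf.

**Problem.** Is there a function $f$ with $f(x)/\log\log x\to\infty$ as $x\to\infty$ such that for every $\mathcal P\subset\mathbb P$ with $P(x)\ll f(x)$ the set $\mathcal R(\mathcal P)$ is a-F-primitive?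

In plain words: if we allow only few primes, then the integers built from them cannot be written as a finite set (of at least two elements) plus another set. How many primes count as "few"?

## Finite and cofinite $\mathcal P$ by hand

**All primes but finitely many.** We have $\mathcal R(\mathbb P)=\mathbb N=\{1,2\}+2\mathbb N_0$, and we saw the odd numbers above. In general, let $\mathcal Q=\mathbb P\setminus\mathcal P$ be finite and $M=\prod_{q\in\mathcal Q}q$ (with $M=1$ if $\mathcal Q=\emptyset$). Then $\mathcal R(\mathcal P)=\{n\in\mathbb N:\gcd(n,M)=1\}$ is a union of residue classes. Put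
$$\mathcal B=\{1\le b\le 4M:\ \gcd(b,M)=1\},\qquad \mathcal C=4M\,\mathbb N_0 .$$
Whether $\gcd(n,M)=1$ depends only on $n$ modulo $4M$, so $\mathcal R(\mathcal P)=\mathcal B+\mathcal C$. The numbers $1$ and $4M-1$ are coprime to $M$ and distinct, so $|\mathcal B|\ge2$. This is an a-F-decomposition.

**Finitely many primes.** Take $\mathcal P=\{2,3\}$ and look at $n=36$. Its neighbors are $34=2\cdot17$, $35=5\cdot7$, $37$ and $38=2\cdot 19$, and none of them is in $\mathcal R(\mathcal P)$. This is no accident. Let $\mathcal P$ be finite and nonempty, let $D\in\mathbb N$, and let $n=\big(\prod_{p\in\mathcal P}p\big)^j$, where $j$ is so large that $2^j>D$ and $n>2D$. Let $1\le|d|\le D$. For $p\in\mathcal P$ we have $p^j>|d|$, so the exponent $v_p(d)$ of $p$ in $d$ is less than $j=v_p(n)$, and hence $v_p(n+d)=v_p(d)$. If $n+d$ were in $\mathcal R(\mathcal P)$, then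
$$n+d=\prod_{p\in\mathcal P}p^{v_p(d)}\le|d|\le D,$$
while $n+d\ge n-D>D$. So $n$ is the only element of $\mathcal R(\mathcal P)$ in $[n-D,n+D]$, and there are infinitely many such $n$.

Such lonely elements rule out a finite summand. Suppose $\mathcal B$ is finite with $|\mathcal B|\ge 2$, and write $n=b+c$. Then $b'+c$ with $b'\ne b$ is another element of the sum at distance at most $\max\mathcal B-\min\mathcal B$ from $n$.

The computation used that one integer $n$ can be divisible by every prime of $\mathcal P$. For infinite $\mathcal P$ this is impossible, and $n+d$ may be composed of primes of $\mathcal P$ that do not divide $n$.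

**Thinness alone is not enough.** One might hope to argue only from the size of $\mathcal R(\mathcal P)$. But $\{4^j:j\ge 0\}+\{0,1\}$ is a very thin set, with $O(\log x)$ elements up to $x$, and it is a-F-decomposed as written. The multiplicative structure has to enter.

## Isolated elements and the exact criterion

The computation suggests which property to aim for. The answer to the Problem is yes, and the following theorem says exactly when $\mathcal R(\mathcal P)$ is a-F-primitive.

**Theorem 1.** Let $\emptyset\ne\mathcal P\subset\mathbb P$ and $\mathcal Q=\mathbb P\setminus\mathcal P$. The following are equivalent.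

- (i) $\mathcal Q$ is infinite.
- (ii) For every $D\in\mathbb N$ there are infinitely many $n\in\mathcal R(\mathcal P)$ with $\mathcal R(\mathcal P)\cap[n-D,n+D]=\{n\}$.
- (iii) Every $\mathcal A\subset\mathbb N_0$ that differs from $\mathcal R(\mathcal P)$ in only finitely many elements is a-F-primitive.
- (iv) $\mathcal R(\mathcal P)$ is a-F-primitive.

**Corollary 2.** Let $f$ be a positive function, and call $f$ *good* if $\mathcal R(\mathcal P)$ is a-F-primitive for every $\mathcal P\subset\mathbb P$ with $P(x)\ll f(x)$. Then $f$ is good if and only if $\pi(x)\not\ll f(x)$, that is, if and only if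
$$\liminf_{x\to\infty}\frac{f(x)\log x}{x}=0 .$$
In particular every $f(x)=o(x/\log x)$ is good. So the answer to the Problem is **yes**; for example, $f(x)=x/(\log x)^2$ works, since also $f(x)/\log\log x\to\infty$.

**Proof of Corollary 2 from Theorem 1.** Suppose $\pi(x)\ll f(x)$. Then $\mathcal P=\mathbb P$ satisfies $P(x)\ll f(x)$, while $\mathcal R(\mathbb P)=\mathbb N=\{1,2\}+2\mathbb N_0$. So $f$ is not good.

Now suppose $\pi(x)\not\ll f(x)$, and let $P(x)\ll f(x)$. If $\mathcal P=\emptyset$, then $\mathcal R(\mathcal P)=\{1\}$ is finite and has no a-F-decomposition. Let $\mathcal P\ne\emptyset$. If $\mathbb P\setminus\mathcal P$ were finite, then $P(x)\to\infty$ and $\pi(x)\le P(x)+|\mathbb P\setminus\mathcal P|\le 2P(x)$ for large $x$, so $\pi(x)\ll f(x)$, a contradiction. Hence $\mathbb P\setminus\mathcal P$ is infinite, and Theorem 1 says that $\mathcal R(\mathcal P)$ is a-F-primitive.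

Finally, $\pi(x)\not\ll f(x)$ means that for every $c>0$ there are arbitrarily large $x$ with $f(x)/\pi(x)<1/c$, that is, $\liminf f(x)/\pi(x)=0$. Since $x/\log x\ll\pi(x)\ll x/\log x$, this is equivalent to $\liminf f(x)\log x/x=0$. $\square$

We turn to Theorem 1 and dispose of three implications.

**(ii)$\Rightarrow$(iii).** This makes the remark about lonely elements precise and checks that finitely many changes do no harm. Let $E$ be the finite symmetric difference of $\mathcal A$ and $\mathcal R(\mathcal P)$. Suppose $\mathcal A=\mathcal B+\mathcal C$ with, say, $\mathcal B$ finite and $|\mathcal B|\ge2$. Put $D=\max\mathcal B-\min\mathcal B\ge1$. By (ii) there is $n\in\mathcal R(\mathcal P)$ with $\mathcal R(\mathcal P)\cap[n-D,n+D]=\{n\}$ and $n-D$ larger than every element of $E$. On the interval $[n-D,n+D]$ the sets $\mathcal A$ and $\mathcal R(\mathcal P)$ agree, so $\mathcal A\cap[n-D,n+D]=\{n\}$. Write $n=b+c$ with $b\in\mathcal B$, $c\in\mathcal C$, and take $b'\in\mathcal B\setminus\{b\}$. Then $b'+c=n+(b'-b)$ lies in $\mathcal A$, and $0<|b'-b|\le D$. This is a contradiction.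

**(iii)$\Rightarrow$(iv).** Take $\mathcal A=\mathcal R(\mathcal P)$.

**(iv)$\Rightarrow$(i).** If $\mathcal Q$ is finite, the previous section gave the a-F-decomposition $\mathcal R(\mathcal P)=\mathcal B+4M\,\mathbb N_0$.

All that remains, and the whole content of the theorem, is **(i)$\Rightarrow$(ii)**: if infinitely many primes are missing, then $\mathcal R(\mathcal P)$ has infinitely many elements that are isolated at any prescribed scale $D$.

## Prescribing a missing prime for each neighbor, and where this stops

Fix $D$ and put
$$\Delta=\{d\in\mathbb Z:\ 1\le|d|\le D\}=\{d_1,\dots,d_{2D}\}.$$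
We want $n\in\mathcal R(\mathcal P)$ such that each $n+d$ with $d\in\Delta$ has a prime factor in $\mathcal Q$. Since $\mathcal Q$ is infinite, the natural plan is to choose distinct primes $q_1,\dots,q_{2D}\in\mathcal Q$, all larger than $D$, and to require
$$n\equiv-d_i\pmod{q_i}\qquad(1\le i\le 2D). \tag{1}$$
By the Chinese remainder theorem this is one residue class modulo $q_1\cdots q_{2D}$. It is coprime to the modulus, because $q_i\nmid d_i$. For $n$ in this class, $q_i\mid n+d_i$, so no positive neighbor $n+d_i$ is in $\mathcal R(\mathcal P)$.

The plan stops at one point: $n$ itself must lie in $\mathcal R(\mathcal P)$, and the class (1) need not contain any element of $\mathcal R(\mathcal P)$. Three examples show what can go wrong.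

*One prime.* Let $\mathcal P$ be the set of primes that are quadratic residues modulo $7$. By Dirichlet's theorem $\mathcal Q$ is infinite. Every element of $\mathcal R(\mathcal P)$ is congruent to $1$, $2$ or $4$ modulo $7$, so no $n\in\mathcal R(\mathcal P)$ satisfies $7\mid n+1$.

*Two primes, each harmless alone.* Let $\mathcal P$ be the set of primes $p\nmid15$ whose Legendre symbols satisfy $\left(\frac p3\right)=\left(\frac p5\right)$. All primes $p\equiv7\pmod{15}$ are in $\mathcal Q$, so $\mathcal Q$ is infinite. We have $2\in\mathcal P$, because $2$ is a nonresidue modulo $3$ and modulo $5$, and the powers of $2$ cover all nonzero classes modulo $3$ and all nonzero classes modulo $5$. But by multiplicativity every $n\in\mathcal R(\mathcal P)$ satisfies $\left(\frac n3\right)=\left(\frac n5\right)$, which allows only the classes $1,2,4,8$ modulo $15$. The requirement $3\mid n+1$, $5\mid n-1$ asks for the class $11$, which is empty.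

*Very few classes.* For $\mathcal P=\{2\}$ and $q=127=2^7-1$, the set $\mathcal R(\mathcal P)$ occupies only $7$ of the $126$ nonzero classes modulo $q$.

Now look at these examples again, with $D=1$. Modulo $7$ the allowed classes are $1,2,4$, and the class $4$ has neighbors $3$ and $5$, neither of them allowed. So any $n\in\mathcal R(\mathcal P)$ with $n\equiv4\pmod7$ is isolated at scale $1$, although neither $n-1$ nor $n+1$ is divisible by $7$. Modulo $15$ the allowed classes are $1,2,4,8$, and the class $8$ has neighbors $7$ and $9$, neither of them allowed. The obstruction to the plan has itself produced isolated elements.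

This is the idea of the proof. Look at the classes occupied by $\mathcal R(\mathcal P)$ modulo products of primes of $\mathcal Q$. If they are all the invertible classes, then (1) can be solved in $\mathcal R(\mathcal P)$. If they are not, then they form a proper subgroup, and we shall show that a proper subgroup is so badly adapted to the shifts $x\mapsto x+d$ that it contains an element with no neighbor in it. Some largeness of the primes is needed here: in $\mathbb F_5^*$ the proper subgroup $\{1,4\}$ satisfies $1-2=4$ and $4+2=1$, so with $D=2$ each of its elements has a neighbor.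

## The groups $H_T$ and the neighbor property

**Definition (the groups $G_T$ and $H_T$).** For finite $T\subset\mathcal Q$ let $G_T=\prod_{q\in T}\mathbb F_q^*$, and let $H_T\subset G_T$ be the image of $\mathcal R(\mathcal P)$ under reduction modulo the primes of $T$. This makes sense, because elements of $\mathcal R(\mathcal P)$ are coprime to all $q\in T$. For $h\in G_T$ and $d\in\mathbb Z$, the element $h+d\in\prod_{q\in T}\mathbb F_q$ is formed coordinatewise; it may lie outside $G_T$.

*Example.* For $\mathcal P=\{2\}$: $H_{\{7\}}=\{1,2,4\}$, $H_{\{3\}}=\mathbb F_3^*$, $H_{\{5\}}=\mathbb F_5^*$, and $H_{\{3,5\}}$ corresponds to $\{1,2,4,8\}$ modulo $15$, of index $2$ in $G_{\{3,5\}}$.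

*$H_T$ is a subgroup.* It contains $1$ and is closed under multiplication, because $\mathcal R(\mathcal P)$ has these properties. In the finite group $G_T$ the inverse of $h$ is $h^{|G_T|-1}$, which is again in $H_T$.

*Each $h\in H_T$ is the image of arbitrarily large elements of $\mathcal R(\mathcal P)$.* Fix $p\in\mathcal P$; this is where $\mathcal P\neq\emptyset$ is used. If $n\mapsto h$, then $np^{j|G_T|}\in\mathcal R(\mathcal P)$ has the same image for every $j\ge0$, since $p$ is coprime to the primes of $T$ and $p^{|G_T|}\mapsto1$.

**The assumption to be refuted.** From now on, let $\mathcal Q$ be infinite and suppose that (ii) fails for some $D\ge1$. Then only finitely many elements of $\mathcal R(\mathcal P)$ are isolated at scale $D$, so there is $n_0$ such that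
$$\text{every } n\in\mathcal R(\mathcal P) \text{ with } n\ge n_0 \text{ has some } d\in\Delta \text{ with } n+d\in\mathcal R(\mathcal P). \tag{2}$$
Given $h\in H_T$, choose $n\ge n_0$ in $\mathcal R(\mathcal P)$ with $n\mapsto h$, and $d$ as in (2). The image of $n+d\in\mathcal R(\mathcal P)$ is $h+d$, so $h+d\in H_T$. Thus, for every finite $T\subset\mathcal Q$,
$$\text{for every } h\in H_T \text{ there is } d\in\Delta \text{ with } h+d\in H_T. \tag{3}$$
We shall prove that (3) forces $H_T=G_T$ for suitable sets $T$ with $2D$ elements, and then let the plan (1) produce the contradiction.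

For a single prime, let $H=H_{\{q\}}$ and $t=|H|$. By (3), $H$ is covered by the $2D$ sets $\{x\in H:x+d\in H\}$, $d\in\Delta$. If each of these had fewer than $t/(2D)$ elements, we would have a contradiction. About $t$ we know very little in advance: only that $H$ contains the powers of $p$, so that $t$ tends to infinity with $q$, perhaps as slowly as $\log q$. Character sums have an error term of size $\sqrt q$, which says nothing about a subgroup of size $\log q$. So we use two tools: Stepanov's method for subgroups of large index, and Weil's bound for subgroups of bounded index.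

## Stepanov's method for a small subgroup and its shift

In this section and the next, $q$ is any prime. We first need a fact about sparse polynomials.

**Lemma 3.** Let $F\in\mathbb F_q[X]$ be a nonzero polynomial of degree less than $q$ with exactly $w$ nonzero terms. Then every nonzero root of $F$ has multiplicity at most $w-1$.

**Proof.** We use induction on $w$. If $w=1$, then $F=cX^e$ with $c\neq0$ has no nonzero root. Let $w\ge2$, and let $x\ne0$ be a root of multiplicity $\mu\geq1$. Dividing by a power of $X$ changes neither $w$ nor $\mu$ and does not raise the degree, so we may assume that the constant term is nonzero. The other $w-1$ terms have exponents in $[1,q-1]$, and these exponents are nonzero in $\mathbb F_q$, so $F'$ has exactly $w-1$ nonzero terms. The point $x$ is a root of $F'$ of multiplicity at least $\mu-1$. If $\mu\ge2$, the induction hypothesis gives $\mu-1\le w-2$; if $\mu=1$, then $\mu\le w-1$ holds since $w\ge 2$. $\square$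

The bound on the degree is needed: $X^q-1=(X-1)^q$ has two terms and a root of multiplicity $q$.

**Lemma 4 (Stepanov's method).** Let $H\le\mathbb F_q^*$ be a subgroup of order $t$, let $d\in\mathbb F_q^*$, and let $\beta\in\mathbb N$ satisfy
$$4\beta^3\le t\le\frac q{2\beta}.$$
Then $|\{x\in H:\ x+d\in H\}|<3t/\beta$.

The plan of the proof is to construct a nonzero polynomial $\Phi$ of controlled degree that vanishes to high order $R$ at every point of the set in question. Then $R$ times the size of the set is at most $\deg\Phi$. High-order vanishing is cheap because $x^t=(x+d)^t=1$ on the set: a monomial $X^{a+tb}(X+d)^{tc}$ of large degree coincides there with the monomial $X^a$ of small degree.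

**Proof.** Put
$$A=R=2\beta^2,\qquad B=2\beta,\qquad M=\{x\in\mathbb F_q:\ x^t=(x+d)^t=1\}.$$
Every element of $H$ is a root of $X^t-1$, which has at most $t$ roots. So $H$ is the set of all its roots, and $M$ is the set to be counted. Consider
$$\Phi(X)=\sum_{0\le a<A}\ \sum_{0\le b,c<B}\lambda_{abc}\,X^{a+tb}(X+d)^{tc},\qquad\lambda_{abc}\in\mathbb F_q .$$

**Step 1: conditions that make $\Phi$ vanish to order $R$ on $M$.** We express the derivatives of $\Phi$ at points of $M$ through polynomials of small degree. For integers $\alpha,\gamma,r\ge0$, Leibniz' rule gives, with the falling factorial $u^{\underline i}=u(u-1)\cdots(u-i+1)$,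
$$[X(X+d)]^r\Big(\frac{d}{dX}\Big)^r X^\alpha(X+d)^\gamma
=X^\alpha(X+d)^\gamma\sum_{i=0}^r\binom ri\alpha^{\underline i}\gamma^{\underline{r-i}}X^{r-i}(X+d)^{i}.$$
(Terms with $i>\alpha$ or $r-i>\gamma$ vanish on both sides.) Call the sum on the right $P_{r,\alpha,\gamma}(X)$; its degree is at most $r$. For example, $P_{1,\alpha,\gamma}=\gamma X+\alpha(X+d)$. For $x\in M$ we have $x^{a+tb}(x+d)^{tc}=x^a$, so
$$[x(x+d)]^r\,\Phi^{(r)}(x)=\Theta_r(x),\qquad \Theta_r(X)=\sum_{a,b,c}\lambda_{abc}X^aP_{r,\,a+tb,\,tc}(X), \tag{4}$$
and $\deg\Theta_r\le A-1+r$. We require $\Theta_r=0$ as a polynomial for $0\le r<R$.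

**Step 2: the conditions can be met with coefficients not all zero.** The coefficients of $\Theta_r$ are linear in the $\lambda_{abc}$, and there are at most $A+r$ of them. So we have at most
$$\sum_{r=0}^{R-1}(A+r)=R^2+\frac{R(R-1)}2<\frac32R^2=6\beta^4$$
homogeneous linear equations in $AB^2=8\beta^4$ unknowns. There is a nontrivial solution, and we fix one.

**Step 3: $\Phi\ne0$.** A nontrivial choice of coefficients could still give the zero polynomial; we exclude this by Lemma 3. Write
$$\Phi=\sum_{0\le c<B}Q_c(X)(X+d)^{tc},\qquad Q_c=\sum_{a,b}\lambda_{abc}X^{a+tb}.$$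
Since $A=2\beta^2\le4\beta^3\le t$, the exponents $a+tb$ with $0\le a<A$, $0\le b<B$ are distinct. So some $Q_c$ is nonzero; let $c_0$ be the least such $c$. Suppose $\Phi=0$. Dividing by $(X+d)^{tc_0}$ we get
$$0=Q_{c_0}+\sum_{c>c_0}Q_c(X)(X+d)^{t(c-c_0)},$$
so $(X+d)^t\mid Q_{c_0}$. Thus $-d\ne0$ is a root of $Q_{c_0}$ of multiplicity at least $t$. On the other hand, $Q_{c_0}$ has at most $AB=4\beta^3\le t$ nonzero terms, and its degree is at most $(A-1)+t(B-1)<tB=2\beta t\le q$. By Lemma 3 the multiplicity is at most $t-1$. This contradiction shows $\Phi\ne0$.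

**Step 4: counting zeros.** For $x\in M$ both $x$ and $x+d$ are nonzero, so (4) with $\Theta_r=0$ gives $\Phi^{(r)}(x)=0$ for $0\le r<R$. Write $\Phi=\sum_r\kappa_r(X-x)^r$; then $\Phi^{(r)}(x)=r!\,\kappa_r$. Since $R=2\beta^2\le t<q$, the factorials $r!$ with $r<R$ are invertible in $\mathbb F_q$. So $\kappa_r=0$ for $r<R$, that is, $(X-x)^R\mid\Phi$. These factors are pairwise coprime for different $x\in M$, and $\Phi\ne0$, so
$$R|M|\le\deg\Phi\le (A-1)+2t(B-1)<A+2tB .$$
Dividing by $R$ and using $A=R$, $B/R=1/\beta$ and $t\ge\beta$,
$$|M|<1+\frac{2t}{\beta}\le\frac{3t}\beta.\qquad\square$$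

Note that the lower bound required of $t$ depends only on $\beta$ and not on $q$. This is what makes the lemma usable for subgroups of logarithmic size.

## Weil's bound: prescribing residue classes on an interval

Stepanov's method requires $t\le q/(2\beta)$, that is, large index. For bounded index we can afford an error of size $\sqrt q$. We recall a theorem.

**Weil's theorem** (for example Lidl–Niederreiter, *Finite Fields*, Thm 5.41). Let $\chi$ be a multiplicative character of $\mathbb F_q$ of order $k\geq 2$, with $\chi(0)=0$, and let $g\in\mathbb F_q[X]$ be a monic polynomial of positive degree that is not a $k$-th power of a polynomial and has $m'$ distinct roots (in a splitting field). Then $\big|\sum_{y\in\mathbb F_q}\chi(g(y))\big|\le(m'-1)\sqrt q$.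

*Example.* Let $q=7$, let $\chi$ be the Legendre symbol, and let $g=X(X+1)$, so the bound is $\sqrt7$. For $y=0,1,\dots,6$ the values $g(y)$ are $0,2,6,5,6,2,0$, with symbols $0,1,-1,-1,-1,1,0$. The sum is $-1$.

The lemma says that under a homomorphism onto a small cyclic group, the values at the consecutive points $y-D,\dots,y+D$ can be prescribed at will.

**Lemma 5.** For $D\ge1$ and $K\ge2$ there is $q_1(D,K)$ such that for every prime $q\ge q_1(D,K)$, every $2\le k\le K$, every surjective homomorphism $\varphi:\mathbb F_q^*\to\mathbb Z/k$ and all $(c_d)_{|d|\le D}$ in $\mathbb Z/k$, there is $y\in\mathbb F_q$ with $y+d\ne0$ and $\varphi(y+d)=c_d$ for all integers $d$ with $|d|\le D$.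

**Proof.** Let $m=2D+1$ and assume $q>m$, so that the $m$ elements $-d$ with $|d|\le D$ are distinct in $\mathbb F_q$. Write $e(u)=e^{2\pi iu}$, and put $\chi(y)=e(\varphi(y)/k)$ for $y\ne0$ and $\chi(0)=0$. Since $\varphi$ is surjective, $\chi$ is a multiplicative character of order $k$.

**Step 1: a formula for the number of $y$.** For $s\in\mathbb Z/k$, the sum $\frac1k\sum_{j=0}^{k-1}e(js/k)$ is $1$ if $s=0$ and $0$ otherwise. Apply this with $s=\varphi(y+d)-c_d$ for each $d$, multiply over $d$, and sum over the admissible $y$. The number $N$ of solutions is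
$$N=\sum_{\substack{y\in\mathbb F_q\\ y\ne-d\,(|d|\le D)}}\ \prod_{|d|\le D}\frac1k\sum_{j=0}^{k-1}e\Big(\frac{j(\varphi(y+d)-c_d)}k\Big),$$
and expanding the product,
$$N=k^{-m}\sum_{(j_d)\in\{0,\dots,k-1\}^m}e\Big(-\sum_d\frac{j_dc_d}k\Big)\sum_{\substack{y\in\mathbb F_q\\ y\ne-d\,(|d|\le D)}}\chi\Big(\prod_d(y+d)^{j_d}\Big).$$

**Step 2: main term and error.** The term with all $j_d=0$ contributes $k^{-m}(q-m)$. For any other $(j_d)$, the monic polynomial $g=\prod_d(X+d)^{j_d}$ has a root whose multiplicity $j_d$ satisfies $0<j_d<k$, so $g$ is not a $k$-th power; and $g$ has at most $m$ distinct roots. By Weil's theorem the sum of $\chi(g(y))$ over all $y\in\mathbb F_q$ is at most $(m-1)\sqrt q$ in absolute value. Omitting the $m$ values $y=-d$ changes it by at most $m$. There are fewer than $k^m$ such terms, each with weight $k^{-m}$. Hence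
$$N\ge k^{-m}(q-m)-(m-1)\sqrt q-m\ge K^{-m}(q-m)-(m-1)\sqrt q-m,$$
and the right-hand side is positive for all $q\ge q_1(D,K)$ with a suitable $q_1(D,K)>m$. $\square$

## Forcing $H_T=G_T$: proof of (i)$\Rightarrow$(ii)

We return to the assumptions: $\mathcal Q$ is infinite, (ii) fails for $D\geq 1$, and so (3) holds for every finite $T\subset\mathcal Q$. As before, $p\in\mathcal P$ is fixed.

**Step 1: $H_{\{q\}}=\mathbb F_q^*$ for all sufficiently large $q\in\mathcal Q$.** The purpose is to remove the obstruction at a single prime, as in the example modulo $7$. Let $H=H_{\{q\}}$ and $t=|H|$. The powers $p^j<q$, $j\geq 0$, are distinct modulo $q$ and their classes lie in $H$; there are at least $\log q/\log p$ of them. So $t\ge\log q/\log p$, and for large $q$ we have $t\ge4(6D)^3$. Assume also $q>D$, so that each $d\in\Delta$ is nonzero in $\mathbb F_q$.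

*Case $t\le q/(12D)$.* Lemma 4 with $\beta=6D$ applies, since $4\beta^3\le t\le q/(2\beta)$. It gives
$$|\{x\in H:\ x+d\in H\}|<\frac{3t}{6D}=\frac t{2D}\qquad\text{for each }d\in\Delta .$$
By (3), $H$ is the union of these $2D$ sets, so $t<2D\cdot t/(2D)=t$, a contradiction.

*Case $t>q/(12D)$.* The index $k=[\mathbb F_q^*:H]=(q-1)/t$ is less than $12D$. Suppose $k\ge2$. Since $\mathbb F_q^*$ is cyclic, so is $\mathbb F_q^*/H$, and $H$ is the kernel of a surjective homomorphism $\varphi:\mathbb F_q^*\to\mathbb Z/k$. Let $q\ge q_1(D,12D)$. Lemma 5 with $K=12D$, $c_0=0$ and $c_d=1$ for $d\in\Delta$ gives $y$ with $\varphi(y)=0$ and $\varphi(y+d)=1\ne0$ for all $d\in\Delta$. So $y\in H$ and $y+d\notin H$ for all $d\in\Delta$, which contradicts (3). Hence $k=1$, that is, $H=\mathbb F_q^*$.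

**Step 2: if $T'\subset\mathcal Q$ is finite and nonempty, and $q\in\mathcal Q\setminus T'$ is sufficiently large in terms of $T',D,\mathcal P$, then $H_{T'\cup\{q\}}=H_{T'}\times\mathbb F_q^*$.** The purpose is to exclude hidden relations between different primes, as in the example modulo $15$. Let $H=H_{T'\cup\{q\}}$. Clearly $H\subset H_{T'}\times\mathbb F_q^*$. It projects onto $H_{T'}$, because both are images of the same set $\mathcal R(\mathcal P)$. It projects onto $H_{\{q\}}$, which is $\mathbb F_q^*$ by Step 1 if $q$ is large.

*The shape of $H$ (Goursat's lemma).* Let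
$$N_1=\{x\in H_{T'}:(x,1)\in H\},\qquad N_2=\{y\in\mathbb F_q^*:(1,y)\in H\}.$$
For $x\in H_{T'}$ choose $y$ with $(x,y)\in H$ and send $x$ to the coset $yN_2$. This is well defined: if $(x,y),(x,y')\in H$, then $(1,y^{-1}y')\in H$, so $y^{-1}y'\in N_2$. It is a homomorphism $\psi:H_{T'}\to\mathbb F_q^*/N_2$, and it is surjective because $H$ projects onto $\mathbb F_q^*$. Its kernel is $N_1$: if $(x,y)\in H$ with $y\in N_2$, then $(x,1)=(x,y)(1,y)^{-1}\in H$; conversely, if $(x,1)\in H$, then $\psi(x)=N_2$. Finally, $(x,y)\in H$ if and only if $\psi(x)=yN_2$. One direction is the definition of $\psi$. For the other, let $\psi(x)=yN_2$ and take $y'$ with $(x,y')\in H$; then $y=y'z$ with $z\in N_2$, so $(x,y)=(x,y')(1,z)\in H$.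

So $H_{T'}/N_1\cong\mathbb F_q^*/N_2$. This common quotient is cyclic, being a quotient of $\mathbb F_q^*$, and its order $k$ satisfies $k\le|H_{T'}|\le|G_{T'}|$, a bound independent of $q$. Identify the quotient with $\mathbb Z/k$. We get surjective homomorphisms $\varphi':H_{T'}\to\mathbb Z/k$ and $\varphi:\mathbb F_q^*\to\mathbb Z/k$ with
$$H=\{(x,y)\in H_{T'}\times\mathbb F_q^*:\ \varphi'(x)=\varphi(y)\}. \tag{5}$$
In the example with the primes $3$ and $5$ we have $k=2$, and (5) is the relation $\left(\frac n3\right)=\left(\frac n5\right)$.

*An element of $H$ with no neighbor, if $k\ge2$.* Suppose $k\ge2$. Then $|G_{T'}|\ge2$, and we let $q\ge q_1(D,|G_{T'}|)$. Take any $x\in H_{T'}$; for instance $x=1$ will do. The values $\varphi'(x)$ and $\varphi'(x+d)$ (where $x+d\in H_{T'}$) are fixed, and we choose $y$ to violate the relation in (5) at every shift while satisfying it at $d=0$. Put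
$$c_0=\varphi'(x),\qquad c_d=\varphi'(x+d)+1\ \text{ for } d\in\Delta \text{ with } x+d\in H_{T'},$$
and let the remaining $c_d$ be arbitrary. Lemma 5 with $K=|G_{T'}|$ gives $y\in\mathbb F_q^*$ with $\varphi(y+d)=c_d$ for all $|d|\le D$. Then $h=(x,y)\in H$ by (5). Let $d\in\Delta$. If $x+d\notin H_{T'}$, then $h+d=(x+d,y+d)\notin H$. If $x+d\in H_{T'}$, then $\varphi(y+d)=\varphi'(x+d)+1\ne\varphi'(x+d)$ because $k\ge2$, and again $h+d\notin H$ by (5). So $h$ has no neighbor in $H$, which contradicts (3) for $T=T'\cup\{q\}$. Hence $k=1$, and (5) says $H=H_{T'}\times\mathbb F_q^*$.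

**Step 3: the contradiction.** Now the plan (1) can be carried out. Since $\mathcal Q$ is infinite, we can choose successively primes $q_1<q_2<\dots<q_{2D}$ in $\mathcal Q$, all larger than $D$, such that $q_1$ is large enough for Step 1 and, for $2\le i\le 2D$, $q_i$ is large enough for Step 2 with $T'=\{q_1,\dots,q_{i-1}\}$. Let $T=\{q_1,\dots,q_{2D}\}$. Step 1 gives $H_{\{q_1\}}=\mathbb F_{q_1}^*$, and repeated use of Step 2 gives
$$H_T=\prod_{i=1}^{2D}\mathbb F_{q_i}^*=G_T .$$
With $\Delta=\{d_1,\dots,d_{2D}\}$ as before, put $h=(-d_i\bmod q_i)_{1\le i\le 2D}$. Since $1\le|d_i|\le D<q_i$, no coordinate of $h$ is zero, so $h\in G_T=H_T$. But for each $i$ the $i$-th coordinate of $h+d_i$ is $-d_i+d_i=0$, so $h+d_i\notin H_T$. Thus $h\in H_T$ and $h+d\notin H_T$ for every $d\in\Delta$, which contradicts (3).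

So (ii) holds for every $D\in\mathbb N$ whenever $\mathcal Q$ is infinite. This proves (i)$\Rightarrow$(ii) and completes the proof of Theorem 1. In particular, for nonempty $\mathcal P$ the set $\mathcal R(\mathcal P)$ has an a-F-decomposition exactly when all but finitely many primes belong to $\mathcal P$. $\blacksquare$
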